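\title{Small cancellation groups that embed in no group with smaller cancellation}

\begin{abstract}
For all $p\ge 2$ and $k\ge 6$ we construct a torsion-free group with a finite $C'(1/k)$ presentation on $p$ generators that does not embed into any group with a finite $C'(1/(k+1))$ presentation. More generally, for $N\ge 6$ and $\lambda>1/N$ there is a torsion-free group with a finite $C'(\lambda)$ presentation on $p$ generators that embeds into no group with a $C(N+1)$ presentation, and the bound on $\lambda$ is sharp. The obstruction is a double count. A surface tiled by $N$-gons needs a definite fraction fewer cells in a $C(N+1)$ complex, while for a family of surfaces indexed by the points of $\mathbb{F}_q^3$, whose cells are indexed by lines, linear algebra forbids any such saving.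
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be an alphabet, let $\mathbb{F}(S)$ be the free group on $S$, and write $|u|$ for the length of a word $u$ in $S^{\pm1}$. A set $R$ of nontrivial cyclically reduced words is \emph{symmetrized} if it is closed under cyclic permutations and inverses. A \emph{piece} (relative to $R$) is a word that is a common initial subword of two distinct elements of $R$. Pieces measure how much can cancel in a product $r_1^{-1}r_2$ of two different relators, and there are two standard ways of asking that this be little.
\begin{itemize}
\item For real $\lambda>0$, the set $R$ satisfies $C'(\lambda)$ if $|u|<\lambda|r|$ whenever a piece $u$ is an initial subword of $r\in R$.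
\item For an integer $n$, the set $R$ satisfies $C(n)$ if no element of $R$ is a concatenation of fewer than $n$ pieces.
\end{itemize}
A presentation $\langle S\mid R\rangle$ is a $C'(\lambda)$ or a $C(n)$ presentation if $R$ is symmetrized and satisfies the condition. The metric condition implies the combinatorial one:
\begin{equation}\label{eq:metric-implies}
C'(1/n)\ \Longrightarrow\ C(n+1)\qquad (n\ge 1).
\end{equation}
Indeed, if $r=u_1\cdots u_j$ with all $u_i$ pieces, then each $u_i$ is an initial subword of a cyclic permutation of $r$, so $|u_i|<|r|/n$, and summing gives $j>n$.

A \emph{$\frac1k$-group} is a group with a $C'(1/k)$ presentation $\langle S\mid R\rangle$ in which $S$ and $R$ are finite; it is a $\frac1k$-group \emph{on $p$ generators} if such a presentation exists with $|S|=p$. Every $\frac1{k+1}$-group is a $\frac1k$-group, so these classes form a decreasing chain, and one asks whether the chain is strictly decreasing. The conditions are conditions on presentations, and a group has many. A free group ($R=\emptyset$) and a finite cyclic group ($R=\{a^j,a^{-j}\}$, with no nonempty piece) are $\frac1k$-groups for every $k$. For the fundamental group of the closed orientable surface of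 genus $\gamma\ge2$, take the symmetrized closure of $[a_1,b_1]\cdots[a_\gamma,b_\gamma]$. The two-letter cyclic subwords $a_ib_i$, $b_ia_i^{-1}$, $a_i^{-1}b_i^{-1}$, $b_i^{-1}a_{i+1}$ and their inverses are $8\gamma$ different words, so pieces have length at most $1$, the presentation is $C(4\gamma)$, and the group is a $\frac1k$-group for all $k<4\gamma$. The same surface can be cut into many small polygons instead of one large one. So exhibiting a presentation that satisfies $C'(1/k)$ and violates $C'(1/(k+1))$ says nothing about the group; one needs a property of the group that remembers the size of the relators. If one also allows the group to sit inside a larger group, the property has to survive passage to subgroups. It is conjectured in \cite{AI} that the chain is strictly decreasing in this strong sense, for torsion-free groups and any prescribed number of generators $p\ge 2$. The precise statement of the conjecture is our first theorem.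

\begin{theorem}\label{thm:A}
For all $p\ge2$ and $k\ge6$ there is a torsion-free $\frac1k$-group $\Gamma$ on $p$ generators that does not embed into any $\frac1{k+1}$-group. In particular, $\Gamma$ is not isomorphic to a $\frac1{k+1}$-group.
\end{theorem}

The proof uses only the combinatorial condition in the target, and neither finiteness nor absence of torsion there.

\begin{theorem}\label{thm:B}
Let $p\ge2$, let $N\ge6$ be an integer, and let $\lambda>1/N$ be real. There is a torsion-free group $\Gamma$ with a finite $C'(\lambda)$ presentation on $p$ generators that does not embed into any group admitting a $C(N+1)$ presentation $\langle S'\mid R'\rangle$. Here $S'$ and $R'$ may be infinite, and the group $\langle S'\mid R'\rangle$ may have torsion.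
\end{theorem}

Theorem~\ref{thm:A} is the case $N=k+1$, $\lambda=1/k$ of Theorem~\ref{thm:B}, because a $\frac1{k+1}$-group has a $C(k+2)=C(N+1)$ presentation by \eqref{eq:metric-implies}. The bound $\lambda>1/N$ is sharp: for $\lambda\le 1/N$ we have $C'(\lambda)\Rightarrow C'(1/N)\Rightarrow C(N+1)$, so $\Gamma$ itself would have a $C(N+1)$ presentation. The bound $p\ge2$ is needed as well, since a torsion-free cyclic group embeds into the free group $\mathbb{Z}$.

A $C'(\lambda')$ presentation with $\lambda'\le\lambda$ is a $C'(\lambda)$ presentation, so in proving Theorem~\ref{thm:B} we may decrease $\lambda$. We assume from now on that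
\begin{equation}\label{eq:lambda}
\frac1N<\lambda\le\frac1{N-1},\qquad\text{so that } C'(\lambda)\Rightarrow C(N).
\end{equation}

Section~\ref{sec:models} states the obstruction to embedding and works out two small cases that together contain the idea of the proof. The obstruction is proved in Section~\ref{sec:surfaces}, the linear algebra is done in Section~\ref{sec:lines}, the group is built in Sections~\ref{sec:large} and~\ref{sec:two}, and the proof is completed in Section~\ref{sec:end}.

\section{The obstruction and two model cases}\label{sec:models}

Surfaces are closed and oriented, possibly disconnected or empty. For a surface $\Sigma$ put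
\[
\chi_-(\Sigma)=\sum_{C}\max(0,-\chi(C)),
\]
the sum over the components $C$ of $\Sigma$. For a set $\mathcal{T}$ let $\mathbb{Z}^{(\mathcal{T})}$ be the free abelian group with basis $\mathcal{T}$, and let $|z|_1$ be the sum of the absolute values of the coefficients of $z\in\mathbb{Z}^{(\mathcal{T})}$. A connected CW complex is \emph{aspherical} if its universal cover is contractible.

The condition $C(n)$ is a curvature bound. Suppose that a connected surface $\Sigma$ is tiled by $c$ polygons with $N\ge 6$ sides each, three at every vertex. It has $cN/2$ edges and $cN/3$ vertices, so
\begin{equation}\label{eq:euler}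
\chi_-(\Sigma)=-\chi(\Sigma)=\frac{cN}{2}-\frac{cN}{3}-c=\frac{c\,(N-6)}{6}.
\end{equation}
More sides or higher degrees only make $-\chi$ larger, so a given surface holds at most $6\chi_-/(n-6)$ faces with at least $n$ sides. The next proposition turns this into a statement about subgroups of $C(n)$ groups in which the ambient presentation has disappeared: all that remains of it is a basis $\mathcal{T}$, the set of $2$-cells of an auxiliary complex.

\begin{proposition}\label{prop:obstruction}
Let $n\ge6$, and let $X$ be an aspherical $2$-dimensional CW complex whose fundamental group embeds into a group with a $C(n)$ presentation. Then there are a set $\mathcal{T}$ and an injective homomorphism $\theta\colon H_2(X)\to\mathbb{Z}^{(\mathcal{T})}$ such that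
\[
(n-6)\,\bigl|\theta(f_*[\Sigma])\bigr|_1\le 6\,\chi_-(\Sigma)
\]
for every map $f\colon\Sigma\to X$ of a surface.
\end{proposition}

For $N=6$ one surface already contradicts the conclusion.

\begin{example}[one hexagon]\label{ex:hexagon}
Write $\bar x=x^{-1}$, and let $X$ be the presentation complex of $\langle x,y,z\mid xyz\bar x\bar y\bar z\rangle$, with $2$-cell $\sigma$. The twelve elements of the symmetrized closure of the relator begin with the twelve different words
\[
xy,\ yz,\ z\bar x,\ \bar x\bar y,\ \bar y\bar z,\ \bar zx,\qquad
\bar y\bar x,\ \bar z\bar y,\ x\bar z,\ yx,\ zy,\ \bar xz .
\]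
So pieces have length at most $1$, and the presentation is $C(6)$ and $C'(\lambda)$ for every $\lambda>1/6$. By Lemma~\ref{lem:aspherical} below, $X$ is aspherical and $\pi_1(X)$ is torsion-free. Gluing the sides of a hexagon according to the relator gives an oriented surface with one face, three edges and two vertices (the odd and the even corners), that is, a torus, and it maps to $X$ with class $\sigma\ne0$. If $\pi_1(X)$ embedded into a $C(7)$ group, Proposition~\ref{prop:obstruction} would give $|\theta(\sigma)|_1\le 6\chi_-=0$, contradicting injectivity. This is Theorem~\ref{thm:B} for $N=6$ and $p=3$.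
\end{example}

For $N\ge7$ one surface is not enough. Let $\Sigma$ be tiled as in \eqref{eq:euler} and mapped to $X$ with its $c$ faces going to $c$ different cells. If $\pi_1(X)$ embeds into a $C(N+1)$ group, Proposition~\ref{prop:obstruction} says that the class $s$ of $\Sigma$ satisfies
\begin{equation}\label{eq:saving}
|\theta(s)|_1\le c\,\frac{N-6}{N-5}=c\Bigl(1-\frac1{N-5}\Bigr).
\end{equation}
Thus $\theta$ saves the fraction $1/(N-5)$ of the cells. Nothing prevents this: if $\Sigma$ has genus $\gamma$ with $4\gamma\ge N+1$, then $\pi_1(\Sigma)$ has the $C(N+1)$ presentation of Section~\ref{sec:intro}, in which a single cell carries the whole surface.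

The way out is that $\theta$ is one homomorphism for all surfaces in $X$ at once. If many surfaces share their cells, their classes satisfy linear relations, and $\theta$ has to respect them. The smallest case in which this is visible has two faces per surface.

\begin{example}[a grid]\label{ex:grid}
Let $q\ge2$. In the free abelian group on $\sigma_1,\dots,\sigma_q,\sigma'_1,\dots,\sigma'_q$ put $s_{ij}=\sigma_i+\sigma'_j$, and let $H'$ be the subgroup generated by the $q^2$ elements $s_{ij}$. Their total norm is $\sum_{i,j}|s_{ij}|_1=2q^2$. We claim that every injective homomorphism $\theta\colon H'\to\mathbb{Z}^{(\mathcal{T})}$ satisfies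
\[
\sum_{i,j}|\theta(s_{ij})|_1\ge(2q-1)\,q .
\]
For $\tau\in\mathcal{T}$ let $g_\tau(i,j)$ be the coefficient of $\theta(s_{ij})$ at $\tau$; the left side is $\sum_\tau\sum_{i,j}|g_\tau(i,j)|$.

\emph{Many coordinates are used.} The elements $s_{11}$, $\sigma_i-\sigma_1=s_{i1}-s_{11}$ and $\sigma'_j-\sigma'_1=s_{1j}-s_{11}$ ($2\le i,j\le q$) are independent, so $H'$ has rank at least $2q-1$, and injectivity forces $g_\tau\neq0$ for at least $2q-1$ elements $\tau$.

\emph{Each coordinate is used often.} The relation $s_{ij}=s_{i1}+s_{1j}-s_{11}$ shows that $g_\tau(i,j)=\alpha_i+\beta_j$ for suitable integers $\alpha_i,\beta_j$. Let $g_\tau\neq 0$. If every row $i$ contains a nonzero value, $g_\tau$ is nonzero at $q$ points at least. If some row vanishes, $\beta_j$ does not depend on $j$, so the support of $g_\tau$ is a union of full rows, and again it has at least $q$ points.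

The claim follows, and equality holds for the restriction of the map that kills $\sigma'_1$ and fixes the other generators. So on average $\theta$ saves at most the fraction $1/(2q)$, which tends to $0$.
\end{example}

To prove Theorem~\ref{thm:B} we fix a surface $\Sigma_0$ tiled by $c$ polygons with $N$ sides, and build an aspherical $C'(\lambda)$ presentation complex $X$ containing $q^3$ copies of $\Sigma_0$, one for each point of $\mathbb{F}_q^3$. Over each face of $\Sigma_0$ there are $q^2$ cells, indexed by the lines of $\mathbb{F}_q^3$ in a direction attached to the face, and each cell is shared by the $q$ surfaces indexed by the points of its line. The count of Example~\ref{ex:grid} then shows that $\theta$ uses almost $cq^2$ coordinates, each for almost $q$ surfaces, so that the average saving tends to $0$ as $q\to\infty$. This contradicts \eqref{eq:saving}.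

\section{Surfaces in small cancellation complexes}\label{sec:surfaces}

\subsection{The complexes $K_P$}

To treat subgroups of $\langle S\mid R\rangle$ we need a complex with prescribed fundamental group that inherits the small cancellation condition. Let $R$ be a symmetrized set in $F=\mathbb{F}(S)$, with $S$ and $R$ arbitrary, let $\langle\langle R\rangle\rangle$ be its normal closure, and let $\langle\langle R\rangle\rangle\le P\le F$. Let $K_P^1$ be the covering graph, with fundamental group $P$, of the rose with petals $S$. Its vertices are the cosets $Pg$, its edges carry labels from $S$, and a path is determined by its initial vertex and its label. A path labeled by $r\in R$ is closed, since $Pgr=P(grg^{-1})g=Pg$. Call two closed paths \emph{equivalent} if one is a cyclic shift of the other or of its inverse. The complex $K_P$ is obtained from $K_P^1$ by attaching one $2$-cell for each equivalence class of closed paths labeled by elements of $R$. The cells kill exactly the elements $grg^{-1}$ with $g\in F$, $r\in R$, so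
\[
\pi_1(K_P)=P/\langle\langle R\rangle\rangle .
\]

The feature that matters is that a $2$-cell of $K_P$ is determined by its boundary path. A covering of the presentation complex need not have it when relators are proper powers: for $\langle a\mid a^2\rangle$ the universal cover is a sphere with two cells on the same boundary, whereas $K_{\langle a^2\rangle}$ is a disc. This is why torsion in the target group costs nothing below.

Fix $K=K_P$. Orient each $2$-cell $\sigma$ by choosing a direction of its boundary path $\partial\sigma$. A nontrivial element $r$ of a free group is not conjugate to $r^{-1}$: if $grg^{-1}=r^{-1}$, then $g\ne1$, and $g$ and $r$ both lie in the centralizer of $g^2\neq1$, which is cyclic, so $r=r^{-1}$. Hence $\partial\sigma$ is never a cyclic shift of $(\partial\sigma)^{-1}$. Since $K$ is $2$-dimensional, $H_2(K)=\ker(C_2(K)\to C_1(K))$ is a subgroup of the cellular chain group $C_2(K)$, which is free abelian on the $2$-cells; the norm $|z|_1$ of $z\in H_2(K)$ is taken there. For a map $f\colon\Sigma\to K$ of a surface, the coefficient of $f_*[\Sigma]$ at $\sigma$ is the local degree of $f$ over interior points of $\sigma$. We say that $f$ is \emph{tidy with $m$ discs} if $f^{-1}(K\setminus K^1)$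 is a disjoint union of $m$ open discs, each mapped homeomorphically onto an open $2$-cell. Then $f_*[\Sigma]$ is the signed sum of these $m$ cells.

\subsection{Combinatorial surfaces}

An arbitrary map of a surface has no faces to count. We replace it by a tiled surface, and allow the surface to become simpler on the way. The \emph{operations} on a surface are surgery (cut along an embedded circle and cap both sides by discs) and discarding components.

\begin{lemma}\label{lem:operations}
Operations do not increase $\chi_-$, and they turn unions of spheres into unions of spheres.
\end{lemma}

\begin{proof}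
A component of genus $\gamma$ contributes $\max(0,2\gamma-2)$ to $\chi_-$. Discarding removes a nonnegative term, and nonseparating surgery lowers $\gamma$ by $1$. Separating surgery produces components of genera $\gamma_1,\gamma_2$ with $\gamma_1+\gamma_2=\gamma$; if one of them is $0$ the contribution is unchanged, and otherwise it becomes $(2\gamma_1-2)+(2\gamma_2-2)=2\gamma-4$. On a sphere every circle separates and $\gamma_1=\gamma_2=0$.
\end{proof}

A \emph{combinatorial surface over $K$} is a surface with a finite cell structure by polygons (its \emph{faces}; one or two sides are allowed), together with a map to $K$ that is a characteristic map of a $2$-cell on each face and sends open edges homeomorphically onto open edges. Such a map is tidy, with one disc per face. A face over $\sigma$ contributes $+\sigma$ or $-\sigma$ to the class according to whether its positively oriented boundary path is a shift of $\partial\sigma$ or of $(\partial\sigma)^{-1}$; we saw that these cases exclude each other.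

\begin{lemma}\label{lem:combinatorial}
Let $f\colon\Sigma\to K$ be a map of a surface. There is a combinatorial surface $f'\colon\Sigma'\to K$ with $f'_*[\Sigma']=f_*[\Sigma]$ and with $\Sigma'$ obtained from $\Sigma$ by operations. If $f$ is tidy with $m$ discs, then $\Sigma'$ can be chosen with $m$ faces.
\end{lemma}

\begin{proof}
\emph{Discs.} By compactness $f(\Sigma)$ meets finitely many open $2$-cells. Identify each of them with the open unit disc. After a homotopy, $f$ is smooth over the open disc of radius $\frac12$ in each of these cells. By Sard's theorem that disc contains a regular value, and an isotopy of the cell moves it to the center. The preimage of a small closed disc around the center is then a finite disjoint union of closed discs, each mapped homeomorphically. If $f$ is tidy with $m$ discs, this holds from the start, with $m$ closed discs in total. Compose $f$ with the map $K\to K$, homotopic to the identity relative to $K^1$, that expands the small discs to the whole cells and pushes the rest of each of these cells radially to its boundary. We obtain disjoint closed discs $D_1,\dots,D_m\subset\Sigma$ on which $f$ is a characteristic map, while $Y=\Sigma\setminus\bigcup\operatorname{int}D_i$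 is mapped to the graph $K^1$. Each $D_i$ is now a polygon whose open sides map homeomorphically onto open edges.

\emph{Pairing the sides.} Homotope $f|_Y$ relative to $\partial Y$ to be transverse to the midpoints of the edges of $K^1$. The preimage $J$ of the set of midpoints is a compact properly embedded $1$-manifold in $Y$, and $\partial J$ contains exactly one point of each side of each $D_i$. So the arcs of $J$ pair the sides, and paired sides map to the same edge, because $f$ is constant on an arc. A neighborhood of an arc $\alpha$ in $Y$ is a strip $\alpha\times[-1,1]$ on which $f$ is the projection to an interval around the midpoint. The two ends $\partial\alpha\times[-1,1]$ are opposite sides of an oriented rectangle, so the boundary orientation runs through them in opposite directions of $[-1,1]$. Hence the two paired sides traverse their edge in opposite directions with respect to the boundary orientations of the polygons. Glue the polygons $D_i$ along paired sides by the identifications given by $f$. The gluings reverse boundary orientations, so the result is a closed oriented surface $\Sigma'$ with $m$ faces, and $f$ induces a combinatorial map $f'$. Both classes are the signed sum of the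 cells of the $D_i$.

\emph{Operations.} Let $U\subset\Sigma$ be a regular neighborhood of the union of the $D_i$ and the arcs of $J$; it consists of $m$ discs with one strip attached per arc. Removing small open discs around the vertices of $\Sigma'$ leaves $m$ discs joined by one strip per edge, attached at the same places, in the same cyclic order on each disc, and orientably. So $\Sigma'$ is $U$ with all boundary circles capped by discs. It arises from $\Sigma$ by surgery along the circles of $\partial U$, followed by discarding the components that do not meet $U$.
\end{proof}

\subsection{The area inequality}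

\begin{proposition}\label{prop:area}
Let $R$ satisfy $C(n)$ with $n\ge6$, let $K=K_P$, let $f\colon\Sigma\to K$ be a map of a surface, and let $z=f_*[\Sigma]$. Then
\[
(n-6)\,|z|_1\le 6\,\chi_-(\Sigma).
\]
If all components of $\Sigma$ are spheres, then $z=0$.
\end{proposition}

\begin{proof}
The condition $C(n)$ speaks about two \emph{distinct} relators, so it says nothing about two adjacent faces that are mirror images of each other. We first remove such pairs. Among all combinatorial surfaces over $K$ with class $z$ obtained from $\Sigma$ by operations, which exist by Lemma~\ref{lem:combinatorial}, choose $\Sigma'$ with the fewest faces.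

\medskip
\emph{Step 1: no mirror pairs.} Let $e$ be an oriented edge of $\Sigma'$, with faces $\Delta_1,\Delta_2$ on its two sides (possibly $\Delta_1=\Delta_2$). Let $\beta_1,\beta_2$ be the closed paths in $K^1$ obtained by reading $\partial\Delta_1$ and $\partial\Delta_2$, starting along $e$ on the respective side. One of them is read with the boundary orientation and the other against it. We claim that $\beta_1\ne\beta_2$.

Suppose $\beta_1=\beta_2$. A cell of $K$ is determined by its boundary path, so $\Delta_1$ and $\Delta_2$ map to the same cell $\sigma$, with opposite signs; in particular $\Delta_1\ne\Delta_2$. If $\beta_1$ has length $1$, both faces are monogons bounded by $e$, and together they form a sphere component of class $\sigma-\sigma=0$. Discarding it contradicts minimality. If $\beta_1$ has length $j\ge2$, glue the two polygons along $e$ to a polygon $Q$ with $2j-2$ sides. The edge $e$ occurs once in $\partial\Delta_1$, once in $\partial\Delta_2$ and nowhere else, so the interior of $Q$ embeds into $\Sigma'$ as an open disc disjoint from the image of $\partial Q$. The boundary of $Q$ maps to a closed path of the form $\beta\beta^{-1}$, where $\beta$ is $\beta_1$ without its first edge,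 and this path is null-homotopic in $K^1$. Replace the map on $Q$ by a map into $K^1$ with the same boundary values. The new map is tidy with two discs fewer and has class $z-(\sigma-\sigma)=z$. Lemma~\ref{lem:combinatorial} gives a combinatorial surface with class $z$, obtained from $\Sigma'$ and hence from $\Sigma$ by operations, with two faces fewer. This contradiction proves the claim.

\medskip
\emph{Step 2: degrees of vertices.} Let $C$ be a component of $\Sigma'$. Its $1$-skeleton is connected, since the faces are discs. At a vertex of degree $1$ the face around it would read two consecutive letters inverse to each other, which is impossible since the elements of $R$ are cyclically reduced. Suppose that all vertices on the boundary of some face have degree $2$. The boundary path uses both edge ends at each of these vertices, so the edges it traverses form a component of the $1$-skeleton, and the $1$-skeleton is a circle. A regular neighborhood of this circle is an annulus, and each of its two sides is the collar of a face whose boundary is the circle traversed once. Then $\beta_1=\beta_2$ for any edge, contrary to Step~1. So every face has a vertex of degree at least $3$ on its boundary.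

\medskip
\emph{Step 3: arcs are pieces.} Call \emph{arcs} the maximal edge paths whose interior vertices have degree $2$ and whose endpoints have degree at least $3$. Up to direction, every edge of $C$ lies on exactly one arc, once, and the boundary of a face, read from a vertex of degree at least $3$, is a concatenation of complete arcs. Let $\alpha$ be an arc and let $\beta_1\neq\beta_2$ be the paths of Step~1 for its first edge. Both begin with the image of $\alpha$. Their labels $r_1,r_2$ lie in $R$, because $R$ is symmetrized, and they differ, because $\beta_1$ and $\beta_2$ start at the same vertex of $K^1_P$, where a label determines a path. So the label of $\alpha$ is a piece. By $C(n)$, the boundary of each face is a concatenation of at least $n$ arcs.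

\medskip
\emph{Step 4: counting.} Let $\nu_0$ be the number of vertices of degree at least $3$, $\nu_1$ the number of arcs and $\nu_2\ge 1$ the number of faces of $C$. Erasing vertices of degree $2$ does not change the Euler characteristic, so $\chi(C)=\nu_0-\nu_1+\nu_2$. Each arc has two sides and two ends, so $2\nu_1\ge n\nu_2$ and $2\nu_1\ge3\nu_0$. Therefore
\[
-\chi(C)=\nu_1-\nu_0-\nu_2\ \ge\ \frac{\nu_1}{3}-\nu_2\ \ge\ \frac{n-6}{6}\,\nu_2\ \ge\ 0 .
\]
In particular no component of $\Sigma'$ is a sphere. If $\Sigma$ is a union of spheres, then so is $\Sigma'$ by Lemma~\ref{lem:operations}, hence $\Sigma'=\emptyset$ and $z=0$. In general $|z|_1$ is at most the number of faces of $\Sigma'$, and summing over the components gives $(n-6)|z|_1\le6\chi_-(\Sigma')\le6\chi_-(\Sigma)$.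
\end{proof}

The statement about spheres fails for $n=5$. Label the $30$ edges of a dodecahedron by different letters and take the $12$ face boundaries as relators. Two consecutive letters determine a corner, so pieces have length at most $1$ and $C(5)$ holds, while the dodecahedron maps to $K_F$ with class the sum of the $12$ cells.

\subsection{Asphericity, and proof of the obstruction}

\begin{lemma}\label{lem:aspherical}
Let $R_0$ be a set of nontrivial cyclically reduced words in $S^{\pm1}$ such that no element is a proper power, no element is a cyclic permutation of another element or of the inverse of another element, and the symmetrized closure $R$ satisfies $C(6)$. Let $X$ be the complex with one vertex, one edge for each letter of $S$, and one $2$-cell attached along each element of $R_0$. Then $X$ is aspherical and $\pi_1(X)=\langle S\mid R\rangle$ is torsion-free.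
\end{lemma}

\begin{proof}
Let $P=\langle\langle R\rangle\rangle$. The $1$-skeleton of the universal cover $\widetilde X$ is $K^1_P$, and $\widetilde X$ has one $2$-cell for each pair $(r,g)$ of a word $r\in R_0$ and a vertex $g$, attached along the path labeled $r$ starting at $g$. Every closed path labeled by an element of $R$ is equivalent to one of these. Suppose that the paths of $(r,g)$ and $(r',g')$ are equivalent. Then $r'$ is a cyclic permutation of $r^{\pm1}$, so $r'=r$. The equivalence is a shift, since $r$ is not conjugate to $r^{-1}$. A shift by $0<j<|r|$ that preserves the word $r$ would make $r$ a power of its prefix of length $\gcd(j,|r|)$, so the shift is trivial and $g=g'$. Hence $\widetilde X=K_P$.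

By the Hurewicz theorem $H_2(\widetilde X)\cong\pi_2(\widetilde X)$, so every class in $H_2(\widetilde X)$ is represented by a sphere and vanishes by Proposition~\ref{prop:area}. A simply connected $2$-complex with $H_2=0$ has trivial reduced homology, so it is contractible by the theorems of Hurewicz and Whitehead. Finally, a nontrivial finite cyclic subgroup of $\pi_1(X)$ would have the corresponding cover of $X$ as a $2$-dimensional classifying space, whereas such a group has nonzero integral homology in every odd degree.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:obstruction}]
Let $\Gamma=\pi_1(X)$ be a subgroup of $\langle S'\mid R'\rangle$ with $R'$ symmetrized and satisfying $C(n)$. Let $P\le\mathbb{F}(S')$ be the preimage of $\Gamma$ and let $K=K_P$, formed with $R'$, so that $\pi_1(K)\cong\Gamma$. Any homomorphism from the fundamental group of a connected $2$-complex to that of a connected complex is induced by a map: send a maximal tree to the base point and the remaining edges to loops realizing the homomorphism; the boundaries of the $2$-cells then go to null-homotopic loops, so the map extends. Choose in this way $\Phi\colon X\to K$ and $\Psi\colon K\to X$ inducing mutually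 inverse isomorphisms on $\pi_1$. Two maps from a connected CW complex to an aspherical one that induce the same homomorphism on $\pi_1$ are homotopic, so $\Psi\Phi\simeq\mathrm{id}_X$ and $\Phi_*$ is injective on $H_2(X)$. Let $\mathcal{T}$ be the set of $2$-cells of $K$ and let $\theta$ be the composite $H_2(X)\to H_2(K)\subset C_2(K)=\mathbb{Z}^{(\mathcal{T})}$. The inequality is Proposition~\ref{prop:area} for the map $\Phi f$.
\end{proof}

Only $X$ has to be aspherical here, and it does have to be: for $X=S^2$ and $n\ge 7$ the inequality forces $\theta=0$.

\section{Functions constant along lines in $\mathbb{F}_q^3$}\label{sec:lines}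

This section carries out the count of Example~\ref{ex:grid} for $c$ faces. Let $q$ be a prime, $\mathbb{V}=\mathbb{F}_q^3$, and let $d_\varphi\in\mathbb{V}$ be nonzero, pairwise non-proportional vectors indexed by a set $I$ with $c<q$ elements. Put $\ell_\varphi=\mathbb{F}_q d_\varphi$. The cosets $w\in\mathbb{V}/\ell_\varphi$ are the $q^2$ affine lines in direction $d_\varphi$. The role of the functions $\alpha_i+\beta_j$ is played by the space $\mathcal{C}$ of functions $g\colon\mathbb{V}\to\mathbb{C}$ of the form
\[
g(x)=\sum_{\varphi\in I}g_\varphi(x+\ell_\varphi),\qquad g_\varphi\colon\mathbb{V}/\ell_\varphi\to\mathbb{C}.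
\]
We need $\dim\mathcal{C}$ to be close to the number $cq^2$ of lines, and the support of a nonzero integer-valued $g\in\mathcal{C}$ to be almost as large as a line. With $c$ directions in a space of dimension $3$ the row argument of Example~\ref{ex:grid} is not available. But $\mathcal{C}$ is translation invariant, so it has a simple description on the Fourier side: its elements have thin spectrum, and a function on a group of prime order with small spectrum has large support.

Let $\omega=e^{2\pi i/q}$. For $G\colon\mathbb{F}_q\to\mathbb{C}$ and $g\colon\mathbb{V}\to\mathbb{C}$ put
\[
\hat G(s)=\sum_{t\in\mathbb{F}_q}G(t)\,\omega^{-st},\qquad \hat g(\xi)=\sum_{x\in\mathbb{V}}g(x)\,\omega^{-\xi\cdot x}\quad(\xi\in\mathbb{F}_q^3).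
\]
Both transforms are linear isomorphisms, and $qG(t)=\sum_s\hat G(s)\omega^{st}$.

\begin{lemma}\label{lem:uncertainty}
If $G\colon\mathbb{F}_q\to\mathbb{Z}[\omega]$ is not identically zero, then $|\operatorname{supp}G|+|\operatorname{supp}\hat G|\ge q+1$.
\end{lemma}

\begin{proof}
Let $E\subset\{0,\dots,q-1\}$ represent $\operatorname{supp}\hat G\neq\emptyset$. We show that $G$ has at most $|E|-1$ zeros. The zeros of $G$ give roots $\omega^t$ of the polynomial
\[
\Pi(T)=\sum_{s\in E}\hat G(s)\,T^s\in\mathbb{Z}[\omega][T],\qquad \Pi(\omega^t)=qG(t),
\]
which has $|E|$ terms. The idea is to reduce modulo $1-\omega$, where all these roots merge into a multiple root at $1$.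

Since $\mathbb{Z}[\omega]=\mathbb{Z}[T]/(1+T+\dots+T^{q-1})$, the quotient $\mathbb{Z}[\omega]/(1-\omega)$ is $\mathbb{F}_q$, and $1-\omega$ has norm $q$. If $(1-\omega)^j$ divides a nonzero element of $\mathbb{Z}[\omega]$, then $q^j$ divides its norm, a nonzero integer. So there is a largest power of $1-\omega$ dividing all coefficients of $\Pi$. Dividing by it gives $\Pi_1\in\mathbb{Z}[\omega][T]$ with the same roots and with nonzero reduction $\bar\Pi_1=\sum_{s\in E}a_sT^s\in\mathbb{F}_q[T]$.

Suppose that $G$ vanishes at $l\ge|E|$ points $t$. Divide $\Pi_1$ in $\mathbb{Z}[\omega][T]$ by the monic polynomial $\prod_t(T-\omega^t)$ over these $t$; the remainder has degree less than $l$ and $l$ different roots, so it is zero. Reducing, $(T-1)^l$ divides $\bar\Pi_1$. The operator $T\,d/dT$ lowers the order of vanishing at $1$ by at most one and multiplies $T^s$ by $s$. Applying it $i$ times and putting $T=1$ gives $\sum_{s\in E}a_ss^i=0$ in $\mathbb{F}_q$ for $0\le i<|E|$. The elements of $E$ are distinct modulo $q$, so the Vandermonde determinant is nonzero and all $a_s$ vanish, a contradiction.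
\end{proof}

Primality matters: on $\mathbb{Z}/4$ the indicator function of $\{0,2\}$ and its transform have two-point supports, and $2+2<5$.

\begin{lemma}\label{lem:C}
\textup{(a)} $\dim\mathcal{C}\ge cq^2-\binom c2q$.
\textup{(b)} Every nonzero integer-valued $g\in\mathcal{C}$ is nonzero at $q+1-c$ points at least.
\end{lemma}

The indicator function of a line in direction $d_\varphi$ lies in $\mathcal{C}$ and has $q$ points in its support, so (b) is sharp up to the additive term $c-1$.

\begin{proof}
(a) The transform of $x\mapsto g(x+d)$ is $\omega^{\xi\cdot d}\hat g(\xi)$. So $g$ is invariant under translation by $d_\varphi$ if and only if $\hat g$ is supported on the plane $d_\varphi^\perp=\{\xi:\xi\cdot d_\varphi=0\}$. A function supported on $\bigcup_\varphi d_\varphi^\perp$ is a sum of functions supported on single planes, so $\mathcal{C}$ consists of all $g$ with $\operatorname{supp}\hat g\subset\bigcup_\varphi d_\varphi^\perp$, and $\dim\mathcal{C}=|\bigcup_\varphi d_\varphi^\perp|$. The $c$ planes have $q^2$ points each; they are distinct, so any two meet in $q$ points. Bonferroni's inequality $|\bigcup A_\varphi|\ge\sum|A_\varphi|-\sum_{\{\varphi,\psi\}}|A_\varphi\cap A_\psi|$ gives (a).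

(b) We restrict $\hat g$ to an affine line that meets each plane once; on the side of $g$ this is a projection to $\mathbb{F}_q$. Take $\xi_0$ with $\hat g(\xi_0)\ne0$, and take $\zeta\in\mathbb{F}_q^3$ outside all planes $d_\varphi^\perp$, which is possible since $cq^2<q^3$. Put
\[
G(t)=\sum_{\zeta\cdot x=t}g(x)\,\omega^{-\xi_0\cdot x}\qquad(t\in\mathbb{F}_q).
\]
The values lie in $\mathbb{Z}[\omega]$ because $g$ is integer-valued, and
\[
\hat G(s)=\sum_{x}g(x)\,\omega^{-\xi_0\cdot x-s\,\zeta\cdot x}=\hat g(\xi_0+s\zeta).
\]
So $\hat G(0)\ne0$, and $\hat G(s)\neq 0$ only if $\xi_0\cdot d_\varphi+s\,\zeta\cdot d_\varphi=0$ for some $\varphi$. Each $\varphi$ gives one value of $s$, so $|\operatorname{supp}\hat G|\le c$, and Lemma~\ref{lem:uncertainty} gives $|\operatorname{supp}G|\ge q+1-c$. Every $t\in\operatorname{supp}G$ equals $\zeta\cdot x$ for some $x\in\operatorname{supp}g$, and different $t$ require different $x$.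
\end{proof}

\begin{proposition}\label{prop:nosaving}
In the free abelian group $C$ on symbols $\sigma_{\varphi,w}$ $(\varphi\in I,\ w\in\mathbb{V}/\ell_\varphi)$ put $s_x=\sum_{\varphi}\sigma_{\varphi,\,x+\ell_\varphi}$ for $x\in\mathbb{V}$, and let $H'$ be the subgroup generated by the $s_x$. Every injective homomorphism $\theta\colon H'\to\mathbb{Z}^{(\mathcal{T})}$ satisfies
\[
\sum_{x\in\mathbb{V}}|\theta(s_x)|_1\ \ge\ \Bigl(cq^2-\binom c2q\Bigr)(q+1-c)\ >\ cq^3\Bigl(1-\frac{3c}{2q}\Bigr).
\]
\end{proposition}

\begin{proof}
A linear functional $\mu$ on $C\otimes\mathbb{C}$ is given by arbitrary numbers $g_\varphi(w)=\mu(\sigma_{\varphi,w})$, and $\mu(s_x)=\sum_\varphi g_\varphi(x+\ell_\varphi)$. So the functions $x\mapsto\mu(s_x)$ are exactly the elements of $\mathcal{C}$. The dimension of the space of these functions is the dimension of the span of the $s_x$, hence $\operatorname{rank}H'=\dim\mathcal{C}$.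

For $\tau\in\mathcal{T}$ let $\theta_\tau\colon H'\to\mathbb{Z}$ be the coefficient of $\theta$ at $\tau$, and let $g_\tau(x)=\theta_\tau(s_x)$. The homomorphism $\theta_\tau$ extends to a linear functional on $H'\otimes\mathbb{C}$ and then on $C\otimes\mathbb{C}$, so $g_\tau$ is an integer-valued element of $\mathcal{C}$. Let $\mathcal{T}_0=\{\tau:g_\tau\ne0\}$, a finite set since there are finitely many $x$. For $\tau\notin\mathcal{T}_0$ the homomorphism $\theta_\tau$ vanishes on the generators of $H'$. So $(\theta_\tau)_{\tau\in\mathcal{T}_0}\colon H'\to\mathbb{Z}^{\mathcal{T}_0}$ is injective and $|\mathcal{T}_0|\ge\dim\mathcal{C}$. A nonzero integer has absolute value at least $1$, so Lemma~\ref{lem:C} gives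
\[
\sum_x|\theta(s_x)|_1=\sum_{\tau\in\mathcal{T}_0}\sum_x|g_\tau(x)|\ \ge\ |\mathcal{T}_0|\,(q+1-c)\ \ge\ \Bigl(cq^2-\binom c2q\Bigr)(q+1-c).
\]
The two factors exceed the positive numbers $cq^2(1-\frac c{2q})$ and $q(1-\frac cq)$, and $(1-\frac c{2q})(1-\frac cq)>1-\frac{3c}{2q}$.
\end{proof}

\section{Relators over a large alphabet}\label{sec:large}

We now realize the symbols $\sigma_{\varphi,w}$ as $2$-cells and the elements $s_x$ as classes of surfaces. In this section the number of generators is allowed to be large.

\subsection{The tiled surface}

\begin{lemma}\label{lem:surface}
For $N\ge 6$ there is a connected surface $\Sigma_0$ with a cell structure such that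
\begin{itemize}
\item[\textup{(S1)}] every vertex has degree $3$;
\item[\textup{(S2)}] every face is an $N$-gon with $N$ distinct boundary edges;
\item[\textup{(S3)}] the three faces at each vertex are distinct.
\end{itemize}
\end{lemma}

\begin{proof}
Take the regular tessellation of the hyperbolic plane ($N\ge7$) or of the Euclidean plane ($N=6$) by $N$-gons, three at each vertex, and let $G$ be its group of orientation-preserving symmetries. Fix a face $Q$. The half-turns about midpoints of edges exchange adjacent faces, so $G$ is transitive on faces and is generated by the finite stabilizer of $Q$ and the half-turns about the midpoints of the sides of $Q$. The isometry group of either plane embeds into $\mathrm{GL}_3(\mathbb{R})$. So $G$ is a finitely generated linear group, and it is residually finite by Mal'cev's theorem: every nontrivial element lies outside some normal subgroup of finite index.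

Let $\operatorname{St}(Q)$ be the union of the closed faces meeting $Q$. The action is properly discontinuous, so $Z=\{\eta\in G\setminus\{1\}:\eta\operatorname{St}(Q)\cap\operatorname{St}(Q)\ne\emptyset\}$ is finite. Intersecting finitely many normal subgroups of finite index gives one, $G_0$, with $G_0\cap Z=\emptyset$. If $1\ne\eta\in G_0$ and $\eta\operatorname{St}(\delta Q)\cap\operatorname{St}(\delta Q)\ne\emptyset$ with $\delta\in G$, then $\delta^{-1}\eta\delta\in G_0\cap Z$, which is impossible. Every point lies in some face $\delta Q$, so $G_0$ acts freely, and the quotient $\Sigma_0$ is a closed oriented surface, with finitely many faces, into which the star of every face embeds. The projection is a covering, which gives (S1); a closed face embeds, which gives (S2); the three faces at a vertex lie in one star, which gives (S3).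
\end{proof}

Fix $\Sigma_0$, let $I$ be its set of faces and $c=|I|$. By \eqref{eq:euler}, $6\chi_-(\Sigma_0)=c(N-6)$. Fix a prime
\begin{equation}\label{eq:q}
q>2c\,(N-5),
\end{equation}
let $\mathbb{V}=\mathbb{F}_q^3$, and choose vectors $d_\varphi\in\mathbb{V}$ ($\varphi\in I$) that are pairwise non-proportional and such that any three are linearly independent: $d_\varphi=(1,t_\varphi,t_\varphi^2)$ with distinct $t_\varphi\in\mathbb{F}_q$ will do, by the Vandermonde determinant. As before $\ell_\varphi=\mathbb{F}_qd_\varphi$.

\subsection{The labels}

In the surface indexed by $x\in\mathbb{V}$ the face $\varphi$ is to go to the cell $\sigma_{\varphi,x+\ell_\varphi}$. Let $e$ be an edge between faces $\varphi$ and $\psi$, which are distinct by (S2). The label of $e$ in the surface $x$ is part of the boundary of both cells, so it must not change when $x$ is translated by $d_\varphi$ or by $d_\psi$. It can therefore depend only on the coset of $x$ modulo the plane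
\[
\Lambda_e=\ell_\varphi+\ell_\psi .
\]
Small cancellation asks for as many different labels as possible, so we take one letter per coset. Fix a direction on each edge of $\Sigma_0$, and let $\mathcal{A}$ be the alphabet of letters $y_{e,h}$, where $e$ is an edge and $h\in\mathbb{V}/\Lambda_e$. For the reversed edge put $\Lambda_{e^{-1}}=\Lambda_e$ and $y_{e^{-1},h}=y_{e,h}^{-1}$. For a face $\varphi$ with positively oriented boundary $e_1\cdots e_N$ and $w\in\mathbb{V}/\ell_\varphi$ put
\[
\rho_{\varphi,w}=y_{e_1,\,w+\Lambda_{e_1}}\,y_{e_2,\,w+\Lambda_{e_2}}\cdots y_{e_N,\,w+\Lambda_{e_N}},
\]
which makes sense since $\ell_\varphi\subset\Lambda_{e_i}$. Let $\mathcal{R}$ be the symmetrized closure of all $\rho_{\varphi,w}$. Each element of $\mathcal{R}$ is obtained by choosing $(\varphi,w)$, a corner of $\varphi$ at which to start, and a sense in which to read $\partial\varphi$.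

\begin{figure}[h]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick,->] (210:2.2) -- (210:1.1);
\draw[thick] (210:1.1) -- (0,0);
\draw[thick,->] (0,0) -- (330:1.2);
\draw[thick] (330:1.2) -- (330:2.2);
\draw[thick] (0,0) -- (90:1.8);
\fill (0,0) circle (1.6pt) node[above right] {$v$};
\node at (270:1.1) {$\varphi$};
\node at (150:1.3) {$\psi$};
\node at (30:1.4) {$\psi'$};
\node[left] at (210:2.2) {$e,\ \ \Lambda_e=\ell_\varphi+\ell_\psi$};
\node[right] at (330:2.2) {$e',\ \ \Lambda_{e'}=\ell_\varphi+\ell_{\psi'}$};
\end{tikzpicture}
\caption{A vertex $v$ of degree $3$ with its three distinct faces. Consecutive edges $e,e'$ span one corner, which belongs to the face $\varphi$. The planes attached to $e$ and $e'$ meet in the line $\ell_\varphi$ attached to that face, because the lines of $\varphi,\psi,\psi'$ are independent.}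
\label{fig:vertex}
\end{figure}

\begin{lemma}\label{lem:P}
\begin{itemize}
\item[\textup{(P1)}] Every element of $\mathcal{R}$ has length $N$, and its letters come from $N$ distinct elements of $\mathcal{A}$.
\item[\textup{(P2)}] The first two letters of an element of $\mathcal{R}$ determine $(\varphi,w)$, the starting corner and the sense of reading. In particular, two elements of $\mathcal{R}$ with the same first two letters are equal.
\end{itemize}
\end{lemma}

\begin{proof}
(P1) is (S2). For (P2), let the first two letters be $y_{e,h}\,y_{e',h'}$ with oriented edges $e,e'$, and let $v$ be the terminal vertex of $e$; see Figure~\ref{fig:vertex}. The terminal end of $e$ and the initial end of $e'$ are different edge ends at $v$ by (S2). Since $v$ has degree $3$, two different edge ends span exactly one corner. This corner determines the face $\varphi$ and a position on its boundary, and the order $e,e'$ determines the sense of reading; so the starting corner is determined too. The faces $\psi,\psi'$ across $e$ and $e'$ are the other two faces at $v$. By (S3) the vectors $d_\varphi,d_\psi,d_{\psi'}$ belong to three different faces and are independent, so $\Lambda_e\cap\Lambda_{e'}=\ell_\varphi$. Hence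 $h=w+\Lambda_e$ and $h'=w+\Lambda_{e'}$ determine $w\in\mathbb{V}/\ell_\varphi$.
\end{proof}

The last step is the reason for working in dimension $3$: it is the least dimension in which three directions are independent. In the plane we would have $\Lambda_e=\mathbb{V}$, and all cells over a face would have the same boundary.

By Lemma~\ref{lem:P}, pieces of $\mathcal{R}$ have length at most $1$ and relators have length $N$, so $\langle\mathcal{A}\mid\mathcal{R}\rangle$ is a $C'(\lambda)$ presentation for every $\lambda>1/N$. What remains is to reduce the number of generators from $|\mathcal{A}|$ to $p$.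

\section{Reduction to two letters}\label{sec:two}

We replace the letters of $\mathcal{A}$ by long words $W_i$ in two letters $a,b$, of nearly equal length. A piece of the new relators may now contain a whole $W_i$ and short parts of its neighbors, and some letters cancel at the junctions. Both effects are of relative size about $1/m$, where $m$ is the number of $b$-runs in $W_i$, and the strict inequality $\lambda N>1$ leaves room for them. To recognize $W_i$ from a short subword, all $b$-runs get different exponents.

Let $S=\{s_1,\dots,s_p\}$, $a=s_1$, $b=s_2$, $\bar a=a^{-1}$; the generators $s_3,\dots,s_p$ will not occur in the relators. Enumerate $\mathcal{A}=\{y_1,\dots,y_M\}$. Choose an integer $m\ge8$ with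
\begin{equation}\label{eq:m}
m+4<\lambda N(m-2),
\end{equation}
which is possible since $\lambda N>1$. Let $B\ge Mm+1$ be an integer, to be chosen large, let $n_{ij}$ ($1\le i\le M$, $1\le j\le m$) be distinct integers in $[B,B+Mm)$, and put
\[
W_i=a\,b^{n_{i1}}\,a\,b^{n_{i2}}\,a\cdots a\,b^{n_{im}}\,a,\qquad B'=B+Mm+1,\qquad L=mB'+1 .
\]
Then $B'\le2B$, each word $ab^{n_{ij}}a$ has length at most $B'$, and $mB\le|W_i|\le L$.

Let $\rho=y_{i_1}^{\epsilon_1}\cdots y_{i_N}^{\epsilon_N}\in\mathcal{R}$ with $\epsilon_t=\pm 1$. Substitute $y_i\mapsto W_i$ and reduce cyclically. Consider the junction of consecutive letters $y_i^{\epsilon}$, $y_{i'}^{\epsilon'}$ (positions modulo $N$), where $i\ne i'$ by (P1). The word $W_i$ begins and ends with $a$, and $W_i^{-1}=\bar a\,b^{-n_{im}}\,\bar a\cdots\bar a\,b^{-n_{i1}}\,\bar a$, so there are three cases.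
\begin{itemize}
\item If $\epsilon=\epsilon'$, nothing cancels, and the junction reads $\cdots a\cdot a\cdots$ or $\cdots\bar a\cdot\bar a\cdots$.
\item If $(\epsilon,\epsilon')=(-1,1)$, then $\cdots\bar a\,b^{-n_{i1}}\bar a\cdot a\,b^{n_{i'1}}a\cdots$ reduces to $\cdots\bar a\,b^{\delta}a\cdots$ with $\delta=n_{i'1}-n_{i1}\ne0$.
\item If $(\epsilon,\epsilon')=(1,-1)$, then $\cdots a\,b^{n_{im}}a\cdot\bar a\,b^{-n_{i'm}}\bar a\cdots$ reduces to $\cdots a\,b^{\delta}\bar a\cdots$ with $\delta=n_{im}-n_{i'm}\ne0$.
\end{itemize}
In the last two cases the shorter $b$-run cancels completely, and the remainder $b^\delta$, $0<|\delta|<Mm$, is part of the longer run; we assign it to the word from which it comes. Cancellation stops there since $\delta\ne0$. At each end of each $W_i^{\pm1}$ at most one letter $a^{\pm1}$ and one $b$-run are lost, fewer than $B'$ letters in all. We obtain a cyclically reduced cyclic word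
\[
r(\rho)=U_1U_2\cdots U_N ,
\]
where $U_t$ is a subword of $W_{i_t}^{\epsilon_t}$ containing all its letters $a^{\pm1}$ except possibly the first and the last. As a cyclic word $r(\rho)$ depends only on the cyclic word $\rho$, and $r(\rho^{-1})=r(\rho)^{-1}$, since a conjugacy class in a free group is represented by a unique cyclically reduced cyclic word.

An occurrence of $ab^{n_{ij}}a$ in a cyclic word is a \emph{block of type $(i,j,1)$}, and an occurrence of $\bar ab^{-n_{ij}}\bar a$ is a \emph{block of type $(i,j,-1)$}. The type is well defined since the $n_{ij}$ are distinct. Blocks are ordered cyclically by their first letters. We record what will be used.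
\begin{itemize}
\item[(B1)] $mB-2B'\le|U_t|\le L$, and $|U_t|\ge2B'$.
\item[(B2)] Every block of $r(\rho)$ lies inside one $U_t$ and then has type $(i_t,j,\epsilon_t)$ for some $j$. Every $U_t$ contains a block. Each type occurs at most once in $r(\rho)$.
\item[(B3)] The first block of $U_t$ lies in its first $2B'$ letters, and the last block in its last $2B'$ letters.
\end{itemize}
The first part of (B1) has been shown, and the second follows from $mB\ge8B\ge4B'$. For (B2), the first and last letters of a block are cyclically consecutive letters $a^{\pm1}$. Two such letters on different sides of a junction bound one of $aa$, $\bar a\bar a$, $\bar ab^\delta a$, $ab^\delta\bar a$, none of which is a block. Two such letters inside $U_t$ bound a complete $b$-run of $W_{i_t}^{\epsilon_t}$ and form a block of type $(i_t,j,\epsilon_t)$; all $j$ with $2\le j\le m-1$ occur, and each $j$ occurs at most once. By (P1) the indices $i_1,\dots,i_N$ are distinct, so no type is repeated. For (B3), fewer than $Mm<B'$ letters of $U_t$ precede its first letter $a^{\pm1}$, which starts a block of length at most $B'$; fewer than $Mm$ letters follow its last letter $a^{\pm1}$, which ends such a block.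

Let $r_{\varphi,w}$ be the word $U_1\cdots U_N$ obtained from $\rho_{\varphi,w}$, and let $R$ be the symmetrized closure of all $r_{\varphi,w}$. Every element of $R$ is read off some cyclic word $r(\rho)$ with $\rho\in\mathcal{R}$.

\begin{lemma}\label{lem:substitution}
\begin{itemize}
\item[\textup{(a)}] Let $\rho_1,\rho_2\in\mathcal{R}$. If $r(\rho_1)$ and $r(\rho_2)$ both contain consecutive blocks of types $(i,j,\epsilon)$, $(i',j',\epsilon')$, in this order, with $i\ne i'$, then $\rho_1$ and $\rho_2$ are cyclic permutations of each other.
\item[\textup{(b)}] For $(\varphi,w)\neq(\varphi',w')$ the word $r_{\varphi,w}$ is not a cyclic permutation of $r_{\varphi',w'}^{\pm1}$. No $r_{\varphi,w}$ is a proper power.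
\item[\textup{(c)}] Every piece of $R$ has length at most $L+4B'$. For $B$ large, $R$ satisfies $C'(\lambda)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (B2) the two blocks lie in different subwords $U_t$, $U_{t'}$, and $t'=t+1$, because any subword $U$ between them would contain a block. So $y_i^{\epsilon}y_{i'}^{\epsilon'}$ is a cyclic subword of $\rho_1$, and of $\rho_2$ by the same argument. The cyclic permutations of $\rho_1$ and $\rho_2$ that begin with it are equal by (P2).

(b) Suppose $r(\rho_{\varphi,w})=r(\rho_{\varphi',w'}^{\pm1})$ as cyclic words. The last block of $U_1$ and the first block of $U_2$ are a pair as in (a), so $\rho_{\varphi,w}$ is a cyclic permutation of $\rho_{\varphi',w'}^{\pm1}$, and $(\varphi,w)=(\varphi',w')$ by (P2). A proper power is invariant under a nontrivial rotation, which would move a block to another block of the same type, contrary to (B2).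

(c) Let $u$ be a common initial subword of $r_1\neq r_2$ in $R$, with $r_1$ read off $r(\rho_1)=U_1\cdots U_N$ and $r_2$ read off $r(\rho_2)$, and suppose $|u|>L+4B'$. Then $u$ does not fit into one $U_s$, so along $r(\rho_1)$
\[
u=u'\,U_{s+1}\cdots U_{s+j-1}\,u'',\qquad j\ge1,
\]
with $u'$ a nonempty suffix of $U_s$ and $u''$ a nonempty prefix of $U_{s+j}$ (indices modulo $N$). We claim that for some $t$ the word $u$ contains the last $2B'$ letters of $U_t$ followed by the first $2B'$ letters of $U_{t+1}$; recall $|U_t|\ge 2B'$.
\begin{itemize}
\item If $j=1$, then $|u'|,|u''|\le L$ forces $|u'|,|u''|>4B'$; take $t=s$.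
\item If $j=2$, then $|u'|+|u''|>4B'$. Take $t=s$ if $|u'|>2B'$, and $t=s+1$ otherwise, when $|u''|>2B'$.
\item If $j\ge3$, then $u$ contains $U_{s+1}U_{s+2}$; take $t=s+1$.
\end{itemize}
By (B3), $u$ contains the last block of $U_t$ and the first block of $U_{t+1}$. These are consecutive blocks of $r(\rho_1)$, of types $(i,j_1,\epsilon)$ and $(i',j_2,\epsilon')$ with $i\ne i'$. Since $u$ is an initial subword of $r_2$, they are also blocks of $r(\rho_2)$. They are consecutive there: a block starting strictly between their first letters ends at the next letter $a^{\pm1}$, so at the latest at the first letter of the second block; it would lie in $u$ and be a block of $r(\rho_1)$ between the two. By (a), $r(\rho_1)=r(\rho_2)$ as cyclic words. The block of type $(i,j_1,\epsilon)$ occurs once in this cyclic word, and at the same distance from the starting points of $r_1$ and of $r_2$. Hence $r_1=r_2$, a contradiction.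

By (B1), every $r\in R$ has $|r|\ge N(mB-2B')$. As $B\to\infty$ with $M,m$ fixed, $B'/B\to1$, so
\[
\frac{L+4B'}{B}\to m+4,\qquad \frac{\lambda N(mB-2B')}{B}\to\lambda N(m-2).
\]
By \eqref{eq:m}, for $B$ large every piece is shorter than $\lambda|r|$ for every $r\in R$.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:end}

Fix $B$ as in Lemma~\ref{lem:substitution}(c) and let $\Gamma=\langle S\mid R\rangle$. This is a finite $C'(\lambda)$ presentation on $p$ generators, and it satisfies $C(N)$, hence $C(6)$, by \eqref{eq:lambda}. Let $X$ be the complex with one vertex, $p$ edges, and one $2$-cell $\sigma_{\varphi,w}$ attached along each $r_{\varphi,w}$ and oriented by it. By Lemmas~\ref{lem:substitution}(b) and~\ref{lem:aspherical}, $X$ is aspherical and $\Gamma=\pi_1(X)$ is torsion-free. The chain group $C_2(X)\supset H_2(X)$ is the group $C$ of Proposition~\ref{prop:nosaving}.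

\emph{The surfaces.} For $x\in\mathbb{V}$ define $f_x\colon\Sigma_0\to X$ as follows. All vertices go to the vertex. An oriented edge $e$ goes to the loop labeled by the word substituted for $y_{e,\,x+\Lambda_e}$; reversing $e$ inverts the word, so this is consistent. The positively oriented boundary of a face $\varphi$ then reads the unreduced word obtained from $\rho_{\varphi,\,x+\ell_\varphi}$ by substitution, because $(x+\ell_\varphi)+\Lambda_e=x+\Lambda_e$ for every edge $e$ of $\varphi$. This loop is freely homotopic in $X^1$ to the loop labeled $r_{\varphi,\,x+\ell_\varphi}$. Extend $f_x$ over $\varphi$ by this homotopy on a collar of the boundary and by the characteristic map of $\sigma_{\varphi,\,x+\ell_\varphi}$, preserving orientation, on the inner disc. Then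
\[
(f_x)_*[\Sigma_0]=\sum_{\varphi\in I}\sigma_{\varphi,\,x+\ell_\varphi}=s_x ,
\]
so the subgroup $H'$ generated by the $s_x$ lies in $H_2(X)$.

\emph{The double count.} Suppose that $\Gamma$ embeds into a group with a $C(N+1)$ presentation. Proposition~\ref{prop:obstruction} with $n=N+1\ge7$ gives an injective $\theta\colon H_2(X)\to\mathbb{Z}^{(\mathcal{T})}$ with $(N-5)|\theta(s_x)|_1\le6\chi_-(\Sigma_0)=c(N-6)$ for every $x$. Summing over the $q^3$ points of $\mathbb{V}$,
\[
\sum_{x\in\mathbb{V}}|\theta(s_x)|_1\le cq^3\,\frac{N-6}{N-5}=cq^3\Bigl(1-\frac1{N-5}\Bigr).
\]
On the other hand, $\theta|_{H'}$ is injective and $c<q$, so Proposition~\ref{prop:nosaving} gives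
\[
\sum_{x\in\mathbb{V}}|\theta(s_x)|_1>cq^3\Bigl(1-\frac{3c}{2q}\Bigr)>cq^3\Bigl(1-\frac1{N-5}\Bigr),
\]
since $\frac{3c}{2q}<\frac{3}{4(N-5)}$ by \eqref{eq:q}. This contradiction proves Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}. \qed

\begin{remark}
Fourier analysis is the price of a small dimension, which keeps the number of relators at $cq^2$. One may instead take $\mathbb{V}=\mathbb{F}_q^{\,c}$ with the standard basis as the vectors $d_\varphi$; for $c=2$ the elements $s_x$ are those of Example~\ref{ex:grid}. Any three $d_\varphi$ are independent, so Sections~\ref{sec:large} and~\ref{sec:two} apply without change and produce $cq^{c-1}$ relators and $q^c$ surfaces. Now $\mathcal{C}$ consists of sums of functions each independent of one coordinate, and the proof of Lemma~\ref{lem:C}(a) gives $\dim\mathcal{C}=q^c-(q-1)^c\ge c(q-1)^{c-1}$. A nonzero $g\in\mathcal{C}$ is nonzero at $q$ points at least. Otherwise take $x$ with $g(x)\ne0$ and, for each $\varphi$, a value $x'_\varphi$ that is not the $\varphi$-coordinate of any point of $\operatorname{supp}g$. For $A\subset I$ let $x^A$ have coordinates $x'_\varphi$ for $\varphi\in A$ and $x_\varphi$ for $\varphi\notin A$. Then $\sum_A(-1)^{|A|}g(x^A)=g(x)\ne0$,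 although this sum vanishes for every function independent of one coordinate $\varphi$, as one sees by pairing $A$ with $A\cup\{\varphi\}$ for $\varphi\notin A$. The lower bound becomes $cq(q-1)^{c-1}\ge cq^c(1-\frac{c-1}q)$, which exceeds $cq^c(1-\frac1{N-5})$ by \eqref{eq:q}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AI}
\emph{Asymptotic invariants of infinite groups},
\texttt{http://math.uni.wroc.pl/\textasciitilde swiatkow/\_dydaktyka/ggt/\allowbreak gromov\_asymptotic\_invariants.pdf}

\end{thebibliography}
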